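# A Weighted Maximal Inequality That Fails on Variable Lebesgue Spaces

## 1. The guess that $A_{p(\cdot)}$ suffices, tested on simple exponents

For a constant exponent $1<p<\infty$, one of the cleanest facts in harmonic analysis says that the maximal operator is bounded on a weighted $L^p$ space as soon as the weight passes a test on each single cube. When the exponent varies with the point, there is a natural version of the same test. So the answer one would first guess is: *if the maximal operator is bounded on the unweighted variable space, and the weight passes the test on every cube, then the weighted inequality holds.* We first make this precise, then test it.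

**Definition (maximal operator).** $Mf(x)=\sup_{Q\ni x}\frac1{|Q|}\int_Q|f(y)|\,dy$, where $Q$ runs over cubes with sides parallel to the axes. We write $\ell(Q)$ for the side length and $\langle g\rangle_Q=\frac1{|Q|}\int_Q g$. For constant $1<s\le\infty$, $M$ is bounded on $L^s(\mathbb R^n)$ (the Hardy–Littlewood maximal theorem).

**Definition (variable Lebesgue space).** Let $p(\cdot):\mathbb R^n\to[1,\infty)$ be measurable, with $1<p_-=\operatorname{ess\,inf}p\le p_+=\operatorname{ess\,sup}p<\infty$, and let $p'(\cdot)$ be the conjugate exponent, $1/p(x)+1/p'(x)=1$. Then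
$$\|f\|_{p(\cdot)}=\inf\Big\{\lambda>0:\int_{\mathbb R^n}\Big(\frac{|f(x)|}{\lambda}\Big)^{p(x)}dx\le1\Big\}.$$
We call $\int|f|^{p(x)}dx$ the modular of $f$.

*Example.* Let $n=1$, $p=4$ on $[1,2)$ and $p=2$ elsewhere, and $f=\chi_{[0,2)}$. The norm solves $\lambda^{-2}+\lambda^{-4}=1$, so $\lambda^2=(1+\sqrt5)/2$ and $\lambda\approx1.27$. This lies between the constant-exponent values $2^{1/4}\approx1.19$ and $2^{1/2}\approx1.41$.

Four elementary facts will be used, for an exponent $q(\cdot)\ge1$ with $q_+<\infty$.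

* (F1) $\|g\|_{q(\cdot)}\le1$ if and only if $\int|g|^{q(x)}\le1$. If the norm is at most $1$, then $\int(|g|/\lambda)^{q}\le1$ for all $\lambda>1$, and $\lambda\downarrow1$ with monotone convergence gives the claim. The converse is the definition.
* (F2) If $C\ge1$ and $\int(|g|/\lambda)^{q(x)}\le C$, then $\|g\|_{q(\cdot)}\le C\lambda$. Indeed $\int(|g|/(C\lambda))^{q}\le C^{-1}\int(|g|/\lambda)^q\le1$, because $q\ge1$.
* (F3) If $0<\lambda=\|g\|_{q(\cdot)}<\infty$, then $\int|g|^{q(x)}\le\max(\lambda^{q_-},\lambda^{q_+})<\infty$. So a function with infinite modular is not in $L^{q(\cdot)}$.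
* (F4) $\int|fg|\le2\|f\|_{p(\cdot)}\|g\|_{p'(\cdot)}$. Normalize both norms to $1$ and integrate Young's inequality $|fg|\le|f|^{p(x)}+|g|^{p'(x)}$.

**Definition (weights and $A_{p(\cdot)}$).** A weight is a measurable $w$ with $0<w<\infty$ a.e. We say $w\in A_{p(\cdot)}$ if
$$\sup_Q\frac1{|Q|}\|w\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}<\infty .$$
When $w\equiv1$ this is the $K_0$ condition on $p(\cdot)$, which is known not to be sufficient for the boundedness of $M$ on $L^{p(\cdot)}$.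

*Example.* If $p\equiv s$ is constant, the condition reads $\langle w^s\rangle_Q^{1/s}\langle w^{-s'}\rangle_Q^{1/s'}\le K$ with $s'=s/(s-1)$; this is the Muckenhoupt condition $A_s$ for the weight $W=w^s$. The power $w(x)=|x|^a$ satisfies it exactly when $-n/s<a<n/s'$.

**Conjecture (Diening and Hästö).** If $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$ and $w\in A_{p(\cdot)}$, then there is $C$ with $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for every measurable $f$ with $fw\in L^{p(\cdot)}$.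

The source of the problem is "Applied and Numerical Harmonic Analysis" (doi:10.1007/978-3-0348-0548-3). The boundedness hypothesis cannot be dropped, since for $w\equiv1$ the implication would say that $K_0$ suffices. Let us try easy cases.

*The weight $w\equiv1$.* The conclusion is the first hypothesis.

*Constant exponent $p\equiv s$.* By the example above, $w\in A_{p(\cdot)}$ means $w^s\in A_s$, and $\|(Mf)w\|_s$ is the norm of $Mf$ in $L^s(w^s\,dx)$. The conclusion is Muckenhoupt's theorem.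

*Log-Hölder exponents.* We say $p(\cdot)\in LH(\mathbb R^n)$ if there are constants $C_0,C_\infty,p_\infty$ such that
$$|p(x)-p(y)|\le\frac{C_0}{-\log|x-y|}\ \text{ for } |x-y|<\tfrac12,\qquad |p(x)-p_\infty|\le\frac{C_\infty}{\log(e+|x|)}\ \text{ for all }x .$$
The first half is the local log-Hölder condition. The exponent $2+1/\log(e+|x|)$ is in $LH$. The exponent $2+1/\log(e+\log(e+|x|))$ is Lipschitz, so it satisfies the first half, but its limit $2$ is approached too slowly for the second.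

**Known result.** If $1<p_-\le p_+<\infty$ and $p(\cdot)\in LH(\mathbb R^n)$, then $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for all $f$ if and only if $w\in A_{p(\cdot)}$.

*One bump, or finitely many.* Let $p$ be Lipschitz with $p=s$ outside a ball of radius $R$ about $0$. Then $|p(x)-s|\log(e+|x|)\le\sup|p-s|\cdot\log(e+R)$, so $p\in LH$ and the Known result applies.

The guess passes every test so far. The last test says where trouble could come from: among Lipschitz exponents we must use infinitely many bumps and let them decay, if at all, more slowly than $1/\log|x|$. There the guess is wrong. We shall see that it fails in every dimension, even for Lipschitz exponents tending to a constant.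

## 2. Summing single-cube estimates: $\ell^s$ against $\ell^{s+\delta}$

Try to prove the conjecture. Let $K$ be the supremum in the definition of $A_{p(\cdot)}$. On a single cube, (F4) gives for $f\ge0$
$$\|\langle f\rangle_Q\,w\chi_Q\|_{p(\cdot)}\le\frac2{|Q|}\|fw\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}\|w\chi_Q\|_{p(\cdot)}\le2K\|fw\chi_Q\|_{p(\cdot)} .\tag{1}$$
To say anything about $M$ we must also treat families of disjoint cubes $Q_i$. If $p\equiv s$, raise (1) to the power $s$ and add: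
$$\Big\|\sum_i\langle f\rangle_{Q_i}w\chi_{Q_i}\Big\|_s^s\le(2K)^s\sum_i\|fw\chi_{Q_i}\|_s^s\le(2K)^s\|fw\|_s^s .$$
For variable $p$ this step breaks. The norm of a sum of disjointly supported pieces is not a function of the norms of the pieces. If $J$ disjoint pieces have norm $b$ each, then their sum has norm $J^{1/s}b$ if they live where $p=s$, and $J^{1/(s+\delta)}b$ if they live where $p=s+\delta$. The ratio of the two is
$$J^{\frac1s-\frac1{s+\delta}}=\exp\Big(\frac{\mu}{s(s+\delta)}\Big),\qquad\mu:=\delta\log J .$$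
So if on each $Q_i$ the mass of $f$ sits where $p=s+\delta$, while the average is felt where $p=s$, then the information in (1) is too weak by an amount that is unbounded when $\mu$ is. This is also why the log rate is harmless: $\delta\le C/\log N$ and $J\le N^\theta$ give $\mu\le C\theta$.

This suggests attacking the conjecture with $J_k$ bumps of height $\delta_k$, where $\mu_k=\delta_k\log J_k\to\infty$. The first version one would write down fails, for a useful reason.

*Bumps of width one.* Take $\delta_k=1/k$, $J_k=\lceil e^{k^2}\rceil$, so that $\mu_k\ge k$. For each $k$ choose $J_k$ centers such that all balls $B(c,3)$, over all $k$, are disjoint. Let $p(x)=s+\sum_c\delta_k\min\{1,(2-|x-c|)_+\}$, where $k$ is the index of the center $c$. Let $b_k=J_k^{-1/s}$ and $f=\sum_cb_k\chi_{B(c,1)}$. With $v_n=|B(0,1)|$,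
$$\int f^{p(x)}=v_n\sum_kJ_kb_k^{s+\delta_k}=v_n\sum_ke^{-\mu_k/s}<\infty .$$
On $\{2\le|x-c|\le3\}$ we have $p=s$. The cube centered at $c$ of side $6$ shows $Mf\ge6^{-n}v_nb_k$ there. Hence $\int(Mf)^{p(x)}\ge C^{-1}\sum_kJ_kb_k^s=\infty$. So $M$ itself is unbounded on $L^{p(\cdot)}$. The hypothesis of the conjecture fails, and nothing has been disproved.

We need bumps that are gentle enough for $M$, but become too sharp once a weight is present.

## 3. Balancing $\delta\log J$ against the decay of $M$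

Widen the bumps. Suppose the exponent is about $s+\delta$ near each of $J$ far-apart centers and descends to $s$ at distance $\rho$. Outside a unit core, $M$ decays like distance to the power $-n$, and this decay now has room to act. Add a power weight at each bump, $w\approx\big((1+|x-c|)/\rho\big)^a$ for $|x-c|\le\rho$ and $w=1$ beyond, with $0<a<n/s'$. Put $f=t\chi_{B(c,1)}$ at each center. Since $w\approx\rho^{-a}$ there, the size of $fw$ is $b=t\rho^{-a}$. Up to constants, and with $\varepsilon=n/s'-a$: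

* the input modular is $Jb^{s+\delta}$;
* the output modular on the annuli $\rho\le|x-c|\le2\rho$ (where $p=s$, $w=1$) is $J(t\rho^{-n})^s\rho^n=Jb^s\rho^{as-n(s-1)}=Jb^s\rho^{-s\varepsilon}$.

Choose $b=J^{-1/s}\rho^\varepsilon$, so the output is $1$. Write $\rho=e^{\mu/\kappa}$ with a parameter $\kappa>0$. The input is then
$$Jb^s\,b^\delta=\rho^{s\varepsilon}\,J^{-\delta/s}\rho^{\varepsilon\delta}=\exp\Big(\mu\Big(\frac{s\varepsilon}\kappa-\frac1s\Big)+\frac{\varepsilon\,\delta\mu}{\kappa}\Big).$$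
If $\delta\mu\le1$, the last term is bounded, and as $\mu\to\infty$ this family contradicts the weighted inequality exactly when $\kappa>s^2\varepsilon$. Without the weight ($a=0$, $\varepsilon=n/s'$) the threshold is $s^2n/s'=ns(s-1)$. So for
$$s^2\varepsilon<\kappa<ns(s-1)$$
this family harms the weighted inequality but not the unweighted one. The window is nonempty precisely because $a>0$. The condition $a<n/s'$ is the one that makes $|x|^a$ an $A_s$ weight in the sense above.

Two more design decisions remain. First, $M$ must be bounded on *all* functions, hence at every intermediate distance $r=1+|x-c|$. We let the exponent fall logarithmically: the drop from the center to distance $r$ is $\frac{\kappa}{\log J}\log r$. If a value of $f$ lies between $J^{-A}$ and $1$, then replacing the exponent at the center by the exponent at distance $r$ costs at most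
$$J^{A\cdot\frac{\kappa}{\log J}\log r}=r^{A\kappa},$$
a power of the distance, and $M$ pays with $r^{-n(s-1)}$. So we want $A\kappa<n(s-1)$. Values below $J^{-A}$ should be negligible, $J\cdot J^{-As}\rho^n\to0$, which asks for $A>1/s$ and small $\delta$. Both are possible exactly when $\kappa<ns(s-1)$. Second, $\delta\mu\le1$ means $\rho^\delta\le e^{1/\kappa}$: inside a single bump the variation of the exponent is invisible to the one-cube test $A_{p(\cdot)}$.

## 4. Failure at every rate slower than log-Hölder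

**Theorem 1.** Let $n\ge1$, $1<s<\infty$, $0<a<n/s'$, and let $\omega:[0,\infty)\to(0,\infty)$ be nonincreasing with $\sup_t\omega(t)\log(e+t)=\infty$. There are an exponent $p(\cdot)$ and a weight $w$ on $\mathbb R^n$ such that

1. $p$ is Lipschitz (hence satisfies the local log-Hölder condition), $s\le p(x)\le s+\min(1,\omega(|x|))$ for all $x$, and $p(x)\to s$ as $|x|\to\infty$;
2. $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$;
3. $w\in A_{p(\cdot)}$;
4. there is $f\ge0$ with $fw\in L^{p(\cdot)}$ but $(Mf)w\notin L^{p(\cdot)}$;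
5. $0<w\le1$ and $\|\log w\|_{BMO}\le C_na$, where $C_n$ depends only on $n$.

In particular (take $\omega\equiv1$, $s=2$) the conjecture is false, in every dimension.

Here $\|u\|_{BMO}=\sup_Q\langle|u-\langle u\rangle_Q|\rangle_Q$. Recall that $\log|x|\in BMO$. For instance, on $Q=(0,h)\subset\mathbb R$ the mean oscillation of $\log x$ does not depend on $h$ and equals $\int_0^1|1+\log x|\,dx=2/e$.

**Corollary 2.** Let $\omega:[0,\infty)\to(0,\infty)$ be nonincreasing and $1<s<\infty$. The implication "$M$ bounded on $L^{p(\cdot)}$ and $w\in A_{p(\cdot)}$ $\Rightarrow$ $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ for all $f$" holds for all locally log-Hölder $p(\cdot)$ with $1<p_-\le p_+<\infty$ and $|p(x)-s|\le\omega(|x|)$ if and only if $\omega(t)=O(1/\log(e+t))$.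

From here on $C$ denotes positive constants that do not depend on $k$, nor on centers, cubes, functions or points; they may change from line to line.

## 5. Blocks of logarithmic bumps

**Step 1: fixed parameters.** The purpose is to fix the window of Section 3. Put $\varepsilon=n/s'-a\in(0,n/s')$. Since $s^2n/s'=ns(s-1)$, we can fix
$$s^2\varepsilon<\kappa<ns(s-1),\qquad\frac1s<A<\frac{n(s-1)}\kappa,\qquad\theta=\frac{n/s'}{2(1+2n+n/s')}\in(0,\tfrac12).$$
(For example $n=1$, $s=2$, $a=\frac14$ gives $\varepsilon=\frac14$ and $1<\kappa<2$; take $\kappa=\frac32$, $A=\frac35\in(\frac12,\frac23)$, $\theta=\frac1{14}$.)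

**Step 2: the sequences.** The purpose is to choose the distance $N_k$ of block $k$ from the origin so that everything else about the block is determined. For given $N_k$, put
$$J_k=\lfloor N_k^\theta\rfloor,\quad\Lambda_k=\log J_k,\quad\delta_k=\min\{\omega(N_k),\Lambda_k^{-1/2}\},$$
$$\mu_k=\delta_k\Lambda_k,\quad\rho_k=e^{\mu_k/\kappa}=J_k^{\delta_k/\kappa}>1,\quad D_k=\frac{N_k}{4J_k}.$$
Here $J_k$ is the number of bumps, $\delta_k$ their height, $\rho_k$ their radius, and $D_k$ their spacing. With $N_0=D_0=1$, choose $N_1,N_2,\dots$ inductively so that $N_k\ge16N_{k-1}$, $J_k\ge2$, $D_k\ge\max(64,D_{k-1})$ and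

* (a) $\mu_k\ge k$;
* (b) $\delta_k\le\min(1,\kappa)$ and $n\delta_k/\kappa\le(As-1)/2$;
* (c) $J_k^{-(As-1)/2}\le2^{-k}$;
* (d) $J_k\rho_k^{2n}\le2^{-k}D_k^{n/s'}$.

We show that all requirements except (a) hold for every sufficiently large $N_k$, and that (a) holds for arbitrarily large $N_k$. As $N_k\to\infty$ we have $J_k\to\infty$ and $D_k\ge N_k^{1-\theta}/4\to\infty$, which gives the size conditions. Since $\delta_k\le\Lambda_k^{-1/2}\to0$ and $As>1$, (b) and (c) follow. By (b), $\rho_k\le J_k$, so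
$$J_k\rho_k^{2n}D_k^{-n/s'}\le CJ_k^{1+2n+n/s'}N_k^{-n/s'}\le CN_k^{\theta(1+2n+n/s')-n/s'}=CN_k^{-n/(2s')},$$
and (d) holds for all large $N_k$. For (a): $\omega\le\omega(0)$, so $\omega(t)\log(e+t)$ is bounded on bounded sets, and therefore $\limsup_{t\to\infty}\omega(t)\log t=\infty$. For large $N_k$ we have $\Lambda_k\ge\frac\theta2\log N_k$. So there are arbitrarily large $N_k$ with $\mu_k=\min\{\omega(N_k)\Lambda_k,\Lambda_k^{1/2}\}\ge k$.

**Step 3: consequences.** By (d), $\rho_k^{2n}\le D_k^{n/s'}$, so $\rho_k\le D_k^{1/(2s')}\le D_k^{1/2}\le D_k/8$, the last because $D_k\ge64$. Also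
$$\delta_k\mu_k=\delta_k^2\Lambda_k\le1,\qquad\rho_k^{\delta_k}=e^{\delta_k\mu_k/\kappa}\le e^{1/\kappa}.\tag{2}$$

**Step 4: centers.** The purpose is to place the bumps and record that they are far apart. Let $c_{k,i}=(N_k/2+iD_k)e_1$ for $1\le i\le J_k$; these form block $k$. As $J_kD_k=N_k/4$, we have $N_k/2<|c_{k,i}|\le\frac34N_k$. For a center $c$ of block $k$ let
$$B_c=B(c,\rho_k)\ \text{(open)},\qquad B_c^*=\overline{B(c,D_k/4)}\supset B_c,\qquad E=\bigcup_cB_c .$$
Since $J_k\ge2$, $D_k\le N_k/8$, so $D_k/4\le N_k/32$ and $B_c^*\subset\{\frac7{16}N_k<|x|<N_k\}$. These shells are disjoint for different $k$ because $N_k\ge16N_{k-1}$. Within a block, distinct centers have distance at least $D_k>2\cdot D_k/4$. Hence all the $B_c^*$ are pairwise disjoint. Moreover,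
$$\operatorname{dist}(B_c,B_{c'})\ge\tfrac34D_k\quad\text{if }c\ne c'\text{ are centers of blocks }k\ge j.\tag{3}$$
Indeed $|c-c'|\ge D_k$ if $j=k$; if $j<k$, then $|c-c'|\ge\frac{N_k}2+D_k-\frac34N_j\ge D_k$. And $\rho_k+\rho_j\le\frac18(D_k+D_j)\le\frac14D_k$.

**Step 5: exponent and weight.** With sums over all centers, $k$ being the block of $c$, let
$$p(x)=s+\sum_c\Big(\delta_k-\frac\kappa{\Lambda_k}\log(1+|x-c|)\Big)_+,\qquad w=e^{-aU},\quad U(x)=\sum_c\log_+\frac{\rho_k}{1+|x-c|}.$$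
Since $\log\rho_k=\delta_k\Lambda_k/\kappa$, the $c$-th summand of $p-s$ is $\kappa/\Lambda_k$ times that of $U$. Both vanish where $|x-c|\ge\rho_k-1$, in particular off $B_c$. Thus on $B_c^*$
$$w(x)=\min\Big\{1,\frac{1+|x-c|}{\rho_k}\Big\}^a ,$$
and $\rho_k^{-a}\le w\le1$ on $B_c$, while $w=1$ and $p=s$ off $E$.

**Step 6: item 1.** The purpose is to check the regularity and size of $p$. The summands of $p-s$ are Lipschitz with constants $\kappa/\Lambda_k\le L:=\kappa/\log2$, and those of $U$ with constant $1$. A sum of nonnegative $L$-Lipschitz functions vanishing off pairwise disjoint sets is $L$-Lipschitz. To see this, let $g_1(x)>0$ and $g_2(y)>0$ for two different summands. Then $g_1(y)=0$ and $g_2(x)=0$, so $g_1(x)\le L|x-y|$ and $g_2(y)\le L|x-y|$, and $|g_1(x)-g_2(y)|\le\max(g_1(x),g_2(y))\le L|x-y|$. If the same summand, or only one summand, is positive at the two points, the claim is immediate. So $p$ is $L$-Lipschitz and $U$ is $1$-Lipschitz. On $B_c$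 we have $|x|<N_k$, so $0\le p(x)-s\le\delta_k\le\min(1,\omega(N_k))\le\min(1,\omega(|x|))$. Since $\delta_k\le\Lambda_k^{-1/2}\to0$ and block $k$ lies in $|x|>\frac7{16}N_k$, $p(x)\to s$. The local log-Hölder condition follows because $t\log(1/t)$ is bounded on $(0,\frac12)$. This is item 1; in particular $1<s\le p_-\le p_+\le s+1$.

## 6. Boundedness of $M$ on $L^{p(\cdot)}$

The core is an estimate for a single bump with a constant independent of $k$, and with an error small enough to be summed over $J_k$ bumps. Put $P_k(x)=s+\big(\delta_k-\frac\kappa{\Lambda_k}\log(1+|x|)\big)_+$, so that $p(x)=P_k(x-c)$ on $B_c^*$.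

**Lemma 3.** If $0\le h\le1$ is supported in $B(0,\rho_k)$, then
$$\int_{\mathbb R^n}(Mh)^{P_k(x)}dx\le C\int h^{P_k(x)}dx+CJ_k^{-As}\rho_k^n .$$

*Proof.* Write $P=P_k$, $\rho=\rho_k$; recall $s\le P\le s+1$ from (b). Split $h=h_0+h_1$ with $h_0=h\chi_{\{h<J_k^{-A}\}}$. Since $(Mh)^P\le2^{s+1}\big((Mh_0)^P+(Mh_1)^P\big)$, the parts can be treated separately.

**Step 1: small values give the error term.** Since $Mh_0\le1$ and $P\ge s$,
$$\int(Mh_0)^P\le\int(Mh_0)^s\le C\int h_0^s\le CJ_k^{-As}\rho^n .$$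

**Step 2: the price of changing the exponent.** We claim that for all $x,y$
$$h_1(y)^{P(x)}\le h_1(y)^{P(y)}\max\Big\{1,\Big(\frac{1+|x|}{1+|y|}\Big)^{A\kappa}\Big\}.\tag{4}$$
This is clear if $h_1(y)=0$, or if $P(x)\ge P(y)$, since $h_1\le1$. Otherwise $P(x)<P(y)$, so $|y|<|x|$ because $P$ is radially nonincreasing. As $u_+-v_+\le u-v$ for $u\ge v$, we get $P(y)-P(x)\le\frac\kappa{\Lambda_k}\log\frac{1+|x|}{1+|y|}$. Since $h_1(y)\ge J_k^{-A}=e^{-A\Lambda_k}$,
$$h_1(y)^{-(P(y)-P(x))}\le e^{A\Lambda_k(P(y)-P(x))}\le\Big(\frac{1+|x|}{1+|y|}\Big)^{A\kappa}.$$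

Now fix $x$ and a cube $Q\ni x$, and split $h_1=u_1+u_2$ with $u_1=h_1\chi_{\{|y|\ge|x|/2\}}$ and $u_2=h_1\chi_{\{|y|<|x|/2\}}$.

**Step 3: mass at comparable or larger distance.** Here the ratio in (4) is at most $2$, so the price is a constant. As $P(x)/s\ge1$, Jensen's inequality and (4) give
$$\langle u_1\rangle_Q^{P(x)}\le\langle u_1^{P(x)/s}\rangle_Q^s\le C\langle h_1^{P(\cdot)/s}\rangle_Q^s\le C\big(M(h_1^{P(\cdot)/s})(x)\big)^s .$$
By the boundedness of $M$ on $L^s$, the integral of the right side in $x$ is at most $C\int h_1^P$.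

**Step 4: mass closer to the center.** Here the price is a power of the distance ratio, and the decay of $M$ must pay. If $\langle u_2\rangle_Q\ne0$, then $x\ne0$, $Q$ contains $x$ and a point $y$ with $|y|<|x|/2$, and $\operatorname{diam}Q\ge|x|/2$. With
$$E_m(x)=\{y:2^{-m-1}|x|\le|y|<2^{-m}|x|\},\qquad\alpha_m(x)=(2^{-m}|x|)^{-n}\int_{E_m(x)}h_1,$$
we obtain a bound independent of $Q$:
$$\langle u_2\rangle_Q\le C|x|^{-n}\int_{|y|<|x|/2}h_1=C\sum_{m\ge1}2^{-mn}\alpha_m(x).$$
Let $\tau\in(0,n)$ and $S=\sum_{m\ge1}2^{-m\tau}$. Convexity with weights $2^{-m\tau}/S$, and $s\le P\le s+1$, give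
$$\Big(\sum_m2^{-m\tau}\cdot2^{-m(n-\tau)}\alpha_m\Big)^{P(x)}\le S^{P(x)-1}\sum_m2^{-m\tau}2^{-mP(x)(n-\tau)}\alpha_m^{P(x)}\le C_\tau\sum_m2^{-m\tau}2^{-ms(n-\tau)}\alpha_m^{P(x)} .$$
Since $|E_m(x)|$ is a dimensional multiple of $(2^{-m}|x|)^n$, Jensen applies to $\alpha_m$. On $E_m(x)$ we have $\frac{1+|x|}{1+|y|}\le\frac{|x|}{|y|}\le2^{m+1}$, so (4) gives
$$\alpha_m(x)^{P(x)}\le C(2^{-m}|x|)^{-n}\int_{E_m(x)}h_1(y)^{P(x)}dy\le C2^{mA\kappa}(2^{-m}|x|)^{-n}\int_{E_m(x)}h_1(y)^{P(y)}dy .$$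
Integrate in $x$ and use Fubini. For fixed $y\ne0$, $y\in E_m(x)$ means $2^m|y|<|x|\le2^{m+1}|y|$, so
$$\int(2^{-m}|x|)^{-n}\chi_{E_m(x)}(y)\,dx=2^{mn}\int_{2^m|y|<|x|\le2^{m+1}|y|}|x|^{-n}dx=C2^{mn}.$$
The contribution of $u_2$ to $\int(Mh_1)^P$ is therefore at most
$$C\sum_{m\ge1}2^{m(-\tau-s(n-\tau)+A\kappa+n)}\int h_1^P=C\sum_{m\ge1}2^{m(A\kappa-n(s-1)+\tau(s-1))}\int h_1^P\le C\int h_1^P$$
for a fixed small $\tau$, because $A\kappa<n(s-1)$. $\square$

**Proof of item 2.** It suffices to show that $\int f^{p(x)}\le1$, $f\ge0$, implies $\int(Mf)^{p(x)}\le C$ with $C\ge1$; then (F1), (F2) and homogeneity finish. Split $f=f_1+f_2+f_3$ with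
$$f_1=f\chi_{\{f>1\}},\quad f_2=f\chi_{\{f\le1\}\setminus E},\quad f_3=f\chi_{\{f\le1\}\cap E}.$$
As $p\le s+1$, $(Mf)^{p(x)}\le3^{s+1}\sum_i(Mf_i)^{p(x)}$, and we treat each $f_i$.

**Step 5: large values, where local regularity suffices.** Since $f_1\in\{0\}\cup(1,\infty)$, we have $\int f_1\le1$ and $\int f_1^s\le1$. Let $Q\ni x$. If $|Q|\ge1$, then $\langle f_1\rangle_Q\le1$ and $\langle f_1\rangle_Q^{p(x)}\le(Mf_1(x))^s$. If $|Q|<1$, put $p_Q=\inf_Qp\ge s$, $g=f_1^{p(\cdot)/s}$, so $\int g^s\le1$, and $G=\langle g\rangle_Q\le\langle g^s\rangle_Q^{1/s}\le|Q|^{-1/s}$. By Jensen, and because $f_1$ takes no values in $(0,1]$, $\langle f_1\rangle_Q\le\langle f_1^{p_Q/s}\rangle_Q^{s/p_Q}\le G^{s/p_Q}$. Hence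
$$\langle f_1\rangle_Q^{p(x)}\le G^s\,G^{s(p(x)-p_Q)/p_Q}\le G^s|Q|^{-(p(x)-p_Q)/p_Q}\le G^s|Q|^{-L\sqrt n|Q|^{1/n}}\le C(Mg(x))^s .$$
We used $p(x)-p_Q\le L\sqrt n|Q|^{1/n}$, $p_Q\ge1$, and the boundedness of $t\log(1/t)$ on $(0,1)$. Thus $\int(Mf_1)^{p(x)}\le\int(Mf_1)^s+C\int(Mg)^s\le C$.

**Step 6: small values off the bumps.** On $\operatorname{supp}f_2$, up to a null set, $p=s$, so $\int f_2^s\le1$. Since $Mf_2\le1$ and $p\ge s$, $\int(Mf_2)^{p(x)}\le\int(Mf_2)^s\le C$.

**Step 7: small values on the bumps, seen from afar.** The purpose is to decouple the bumps. Write $f_3=\sum_ch_c$ with $h_c=f_3\chi_{B_c}$, $0\le h_c\le1$. Each $x$ lies in at most one $B_c^*$, so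
$$Mf_3(x)\le\sum_c\chi_{B_c^*}(x)Mh_c(x)+F(x),\qquad F(x)=\sup_{Q\ni x}\Big\langle\sum_{c:\,x\notin B_c^*}h_c\Big\rangle_Q\le1 .$$
If $x\notin B_c^*$, then $|x-c|\ge D_k/4\ge2\rho_k$. A cube containing $x$ and meeting $B_c$ has diameter at least $|x-c|-\rho_k\ge|x-c|/2$, and $\int h_c\le|B_c|$. So $Mh_c(x)\le C\rho_k^n|x-c|^{-n}$. By the triangle inequality in $L^s$ and (d),
$$\|F\|_s\le\sum_cC\rho_k^n\Big(\int_{|x|\ge D_k/4}|x|^{-ns}dx\Big)^{1/s}\le C\sum_kJ_k\rho_k^nD_k^{-n/s'}\le C\sum_k2^{-k}\le C .$$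
As $F\le1$, $\int F^{p(x)}\le\int F^s\le C$.

**Step 8: adding the bumps.** Since the $B_c^*$ are disjoint, it remains to bound $\sum_c\int_{B_c^*}(Mh_c)^{p(x)}$. Apply Lemma 3 to the translate $h_c(\cdot+c)$. By (b), $\rho_k^n=J_k^{n\delta_k/\kappa}\le J_k^{(As-1)/2}$, so by (c)
$$\sum_c\int_{B_c^*}(Mh_c)^{p(x)}\le C\int f^{p(x)}+C\sum_kJ_k\cdot J_k^{-As}\rho_k^n\le C+C\sum_kJ_k^{-(As-1)/2}\le C .$$
This proves item 2. $\square$

## 7. The weight satisfies $A_{p(\cdot)}$

We show $\|w\chi_Q\|_{p(\cdot)}\|w^{-1}\chi_Q\|_{p'(\cdot)}\le C|Q|$ for every cube. Note that $p\ge s$, $p'\le s'$, and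
$$0\le s'-p'(x)=\frac{p(x)-s}{(s-1)(p(x)-1)}\le\frac{p(x)-s}{(s-1)^2}.\tag{5}$$
Since $p'=1+1/(p-1)$, $p'$ is Lipschitz with constant $L/(s-1)^2$.

**Case 1: $\ell(Q)\le1$.** On such cubes both $w$ and $p$ are nearly constant. As $\log w$ is $a$-Lipschitz, $\sup_Qw\le e^{a\sqrt n}\inf_Qw$, so it suffices that $\|\chi_Q\|_{p(\cdot)}\|\chi_Q\|_{p'(\cdot)}\le C|Q|$. Let $z$ be the center of $Q$. Since $|Q|\le1$ and $|p(x)-p(z)|/p(z)\le L\sqrt n|Q|^{1/n}$ on $Q$,
$$\int_Q|Q|^{-p(x)/p(z)}dx=\int_Q|Q|^{-1}|Q|^{-(p(x)-p(z))/p(z)}dx\le|Q|^{-L\sqrt n|Q|^{1/n}}\le C .$$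
So $\|\chi_Q\|_{p(\cdot)}\le C|Q|^{1/p(z)}$ by (F2). In the same way, $\|\chi_Q\|_{p'(\cdot)}\le C|Q|^{1/p'(z)}$. Multiply.

**Case 2: $\ell(Q)>1$ and $Q$ meets no $B_c$.** Then $w=1$ and $p=s$ on $Q$, and the product is $|Q|$.

**Case 3: $\ell(Q)>1$ and $Q$ meets exactly one $B_c$, with $c$ in block $k$.** The purpose is first to replace $p$ by $s$ using (2), then to use that a power weight is in the constant-exponent class. Let $\lambda_0=\|w\chi_Q\|_s$ and $\lambda_1=\|w^{-1}\chi_Q\|_{s'}$.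

*Replacing $p$ by $s$.* Since $\rho_k^{-a}\le w\le1$ on $Q$ and $|Q|\ge1$, $\lambda_0\ge\rho_k^{-a}$, so $w/\lambda_0\le\rho_k^a$. As $0\le p-s\le\delta_k$ on $Q$, (2) gives
$$\int_Q(w/\lambda_0)^{p(x)}\le\rho_k^{a\delta_k}\int_Q(w/\lambda_0)^s\le e^{a/\kappa},$$
hence $\|w\chi_Q\|_{p(\cdot)}\le C\lambda_0$.

*Replacing $p'$ by $s'$.* Put $\lambda=\max\{1,\|w^{-1}\chi_{Q\cap B_c}\|_{s'}\}\le C\rho_k^{a+n/s'}$. As $w^{-1}\ge1$ and $|Q|\ge1$, $\lambda_1\ge1$, so $\lambda\le\lambda_1$. On $Q\cap B_c$ we have $\lambda w\le\lambda$ and $\lambda\ge1$, so by (5) and (2)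
$$\int_{Q\cap B_c}(w^{-1}/\lambda)^{p'(x)}=\int_{Q\cap B_c}(w^{-1}/\lambda)^{s'}(\lambda w)^{s'-p'(x)}\le\lambda^{\delta_k/(s-1)^2}\le C .$$
Hence $\|w^{-1}\chi_{Q\cap B_c}\|_{p'(\cdot)}\le C\lambda\le C\lambda_1$. On $Q\setminus B_c$, $p'=s'$, and that part has norm at most $\lambda_1$. So $\|w^{-1}\chi_Q\|_{p'(\cdot)}\le C\lambda_1$.

*The constant-exponent product.* On $Q$, $w=\min\{1,\rho_k^{-a}v\}$ with $v(x)=(1+|x-c|)^a$, and $w^{-1}\le1+\rho_k^av^{-1}$. So
$$\lambda_0\lambda_1\le\min\big\{|Q|^{1/s},\rho_k^{-a}\|v\chi_Q\|_s\big\}\big(|Q|^{1/s'}+\rho_k^a\|v^{-1}\chi_Q\|_{s'}\big)\le|Q|+\|v\chi_Q\|_s\|v^{-1}\chi_Q\|_{s'} .$$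
If $\operatorname{dist}(c,Q)\ge\operatorname{diam}Q$, then $\sup_Qv\le2^a\inf_Qv$ and the last product is at most $2^a|Q|$. Otherwise every $x\in Q$ has $|x-c|<2\operatorname{diam}Q$. As $\ell(Q)\ge1$, $\|v\chi_Q\|_s\le C\ell(Q)^{a+n/s}$. As $as'<n$,
$$\|v^{-1}\chi_Q\|_{s'}^{s'}\le\int_{|x|<2\operatorname{diam}Q}|x|^{-as'}dx=C\ell(Q)^{n-as'}.$$
The product is at most $C\ell(Q)^{a+n/s+n/s'-a}=C|Q|$.

**Case 4: $\ell(Q)>1$ and $Q$ meets at least two of the balls.** Such a cube is so large that the bumps in it are negligible. Let $k$ be the largest block index of a ball met; by (3), $\operatorname{diam}Q\ge\frac34D_k$. As $|Q|\ge1$ and $p\ge s$, $\int_Q|Q|^{-p(x)/s}\le1$, so $\|w\chi_Q\|_{p(\cdot)}\le\|\chi_Q\|_{p(\cdot)}\le|Q|^{1/s}$. For $c$ in block $j$, with $\lambda=\max(1,|B_c|)$ we have $\int_{B_c}\lambda^{-p'(x)}\le|B_c|/\lambda\le1$. Since $a<n$,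
$$\|w^{-1}\chi_{B_c}\|_{p'(\cdot)}\le\rho_j^a\|\chi_{B_c}\|_{p'(\cdot)}\le\rho_j^a\max(1,|B_c|)\le C\rho_j^{2n}.$$
On $Q\setminus E$, $w=1$ and $p'=s'$. By (d) and the monotonicity of $D_j$,
$$\|w^{-1}\chi_Q\|_{p'(\cdot)}\le|Q|^{1/s'}+C\sum_{j\le k}J_j\rho_j^{2n}\le|Q|^{1/s'}+C\sum_{j\le k}2^{-j}D_j^{n/s'}\le|Q|^{1/s'}+CD_k^{n/s'}\le C|Q|^{1/s'}.$$
Multiply. In all cases the product is at most $C|Q|$, which proves item 3. $\square$

## 8. A function with $fw\in L^{p(\cdot)}$ and $(Mf)w\notin L^{p(\cdot)}$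

This is the computation of Section 3, now with all constants. Let
$$b_k=J_k^{-1/s}\rho_k^\varepsilon,\qquad t_k=b_k\rho_k^a,\qquad f=\sum_ct_k\chi_{B(c,1)} ,$$
the sum over all centers, $k$ being the block of $c$. Since $D_k\ge64$, $B(c,1)\subset B_c^*$, so these balls are disjoint. Moreover $J_k^{-1/s}\le b_k\le1$: the lower bound holds as $\rho_k>1$; for the upper one, $\rho_k^\varepsilon=J_k^{\varepsilon\delta_k/\kappa}$ with $\delta_k\le1$ and $\varepsilon/\kappa<1/s^2<1/s$.

**Step 1: $fw\in L^{p(\cdot)}$.** On $B(c,1)$, $w\le(2/\rho_k)^a$, so $fw\le2^ab_k$. There also $s\le p\le s+1$ and $p\ge q_k:=s+\delta_k-\frac{\kappa\log2}{\Lambda_k}$. As $b_k\le1$, $(fw)^{p(x)}\le2^{a(s+1)}b_k^{p(x)}\le2^{a(s+1)}b_k^{q_k}$. So block $k$ contributes at most $CJ_kb_k^{q_k}$ to the modular. The factors of $J_kb_k^{q_k}=(J_kb_k^s)\,b_k^{\delta_k}\,b_k^{-\kappa\log2/\Lambda_k}$ satisfy: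

* $J_kb_k^s=\rho_k^{s\varepsilon}=e^{s\varepsilon\mu_k/\kappa}$;
* $b_k^{\delta_k}=J_k^{-\delta_k/s}\rho_k^{\varepsilon\delta_k}\le e^{-\mu_k/s}e^{\varepsilon/\kappa}$, by (2);
* $b_k^{-\kappa\log2/\Lambda_k}\le J_k^{\kappa\log2/(s\Lambda_k)}=2^{\kappa/s}$.

With $\sigma=\frac1s-\frac{s\varepsilon}\kappa$, which is positive because $\kappa>s^2\varepsilon$, (a) gives
$$\int(fw)^{p(x)}dx\le C\sum_ke^{-\sigma\mu_k}\le C\sum_ke^{-\sigma k}<\infty ,$$
and so $fw\in L^{p(\cdot)}$ by (F2).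

**Step 2: $(Mf)w\notin L^{p(\cdot)}$.** Since $2\rho_k\le D_k/4$, the annuli $\{\rho_k\le|x-c|\le2\rho_k\}$ lie in the disjoint sets $B_c^*$, and on them $w=1$ and $p=s$. The cube centered at $c$ with side $6\rho_k$ contains the annulus and $B(c,1)$, as $\rho_k>1$. So $Mf\ge c_0t_k\rho_k^{-n}$ on the annulus, with $c_0>0$ dimensional. Since $as-n(s-1)=s(a-n/s')=-s\varepsilon$,
$$\int((Mf)w)^{p(x)}dx\ge c_1\sum_kJ_kt_k^s\rho_k^{n-ns}=c_1\sum_kJ_kb_k^s\rho_k^{as-n(s-1)}=c_1\sum_k\rho_k^{s\varepsilon}\rho_k^{-s\varepsilon}=c_1\sum_k1=\infty ,$$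
where $c_1>0$ does not depend on $k$. By (F3), $(Mf)w\notin L^{p(\cdot)}$. This proves item 4. $\square$

## 9. The BMO norm of $\log w$

Clearly $0<w\le1$, and $\log w=-aU$. So item 5 follows from $\|U\|_{BMO}\le C_n$, where in this section $C_n$ depends only on $n$ and may change.

**Step 1: truncation.** We need that positive parts do not spoil mean oscillation. Since $u\mapsto u_+$ is $1$-Lipschitz,
$$\frac1{|Q|}\int_Q|u_+-\langle u_+\rangle_Q|\le\frac1{|Q|^2}\iint_{Q\times Q}|u(x)-u(y)|\,dx\,dy\le\frac2{|Q|}\int_Q|u-\langle u\rangle_Q| .$$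

**Step 2: $Q$ meets at most one $B_c$.** Then on $Q$ either $U=0$ or $U=u_+$ with $u(x)=\log\rho_k-\log(1+|x-c|)$. The function $\log(1+|x|)$ differs from $\log_+|x|$ by at most $\log2$: for $|x|\ge1$ the difference is $\log(1+1/|x|)$, and for $|x|<1$ it is $\log(1+|x|)$. Since $\log|x|\in BMO$, Step 1 bounds the oscillation of $\log_+|x|$, hence that of $\log(1+|x|)$ and, by translation, of $u$. Step 1 again bounds the oscillation of $U$ over $Q$ by $C_n$.

**Step 3: $Q$ meets two or more balls.** Let $k$ be the largest block index met; then $\operatorname{diam}Q\ge\frac34D_k$ by (3). On a ball $B_c$ of block $j$, $0\le U\le\log(\rho_j/|x-c|)$, and $\int_{|x|<\rho}\log(\rho/|x|)\,dx=C_n\rho^n$. By (d) and $1\le D_j\le D_k$,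
$$\int_QU\le C_n\sum_{j\le k}J_j\rho_j^n\le C_n\sum_{j\le k}2^{-j}D_j^{n/s'}\le C_nD_k^n\le C_n|Q| .$$
The mean oscillation is at most $2\langle U\rangle_Q\le C_n$. This proves item 5 and completes the proof of Theorem 1. $\square$

## 10. The borderline rate $1/\log(e+|x|)$

**Proof of Corollary 2.** Suppose $\omega(t)=O(1/\log(e+t))$. Then every locally log-Hölder $p(\cdot)$ with $1<p_-\le p_+<\infty$ and $|p(x)-s|\le\omega(|x|)$ satisfies the decay condition at infinity with $p_\infty=s$. So $p(\cdot)\in LH(\mathbb R^n)$, and the Known result gives the weighted inequality for every $w\in A_{p(\cdot)}$.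

Suppose $\omega(t)$ is not $O(1/\log(e+t))$. Then $\sup_t\omega(t)\log(e+t)=\infty$, and Theorem 1, with any $a\in(0,n/s')$, provides $p(\cdot)$ and $w$. By item 1, $p$ is locally log-Hölder, $1<s\le p_-\le p_+\le s+1<\infty$ and $|p(x)-s|\le\omega(|x|)$, so $p$ is in the class. By items 2 and 3 both hypotheses of the implication hold. By item 4 its conclusion fails, since no finite $C$ can serve for the function $f$ there. $\square$
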